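\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Hyperplanes avoiding the binary vectors of weight two}

\begin{abstract}
Let $FS(n,2)$ be the largest number of vectors of $\{0,1\}^n$ on a hyperplane
through the origin of $\mathbb R^n$ that contains no binary vector with exactly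
two ones. Writing $n=3\ell+r$ with $0\le r\le 2$, we prove that
$FS(n,2)=2\sum_{i}\binom{\ell}{i}\binom{2\ell+r-1}{2i}$ for all $n\ge 2$, which
was Conjecture~5.3 of \cite{source}. We also determine all extremal hyperplanes
and show that $FS(n,2)\sim 2^n/\sqrt{\pi n}$. The upper bound groups the
coordinates of the normal vector into blocks whose subset sums are
distributed, up to rearrangement, like the coefficients of $(1+t)(1+t^2)^J$, and
then applies a discrete rearrangement inequality of Riesz type.
\end{abstract}

\section{Introduction}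

\subsection*{The problem}
Let $E(n)=\{0,1\}^n\subset\mathbb R^n$, and for $0\le w\le n$ let $E(n,w)$ be the
set of vectors in $E(n)$ with exactly $w$ coordinates equal to $1$. How many
points of $E(n)$ can a hyperplane contain if it has to miss all points of weight
$w$? For $1\le w\le n$ put
\[
FS(n,w)=\max_S\bigl\{|S\cap E(n)| : S\cap E(n,w)=\varnothing\bigr\},
\]
where $S$ runs over the $(n-1)$-dimensional linear subspaces of $\mathbb R^n$.

Write $S=a^\perp$ with a normal vector $a\ne0$. A binary vector is the indicator
vector of an index set $I$, and it lies in $S$ exactly when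
$\sum_{i\in I}a_i=0$. For a finite real sequence $c$ let
\[
Z(c)=\#\Bigl\{I:\ \sum_{i\in I}c_i=0\Bigr\},
\]
the empty set included. Then $|a^\perp\cap E(n)|=Z(a)$, and the question is how
many zero-sum index sets $a$ can have if none of them has size $w$. For $w=1$
this condition says that no coordinate vanishes. For $w=2$, the case of this
paper, it says
\begin{equation}\label{eq:star}
a_i+a_j\neq0\qquad\text{for all } i\ne j .
\end{equation}
Under \eqref{eq:star} at most one coordinate is zero, and nonzero coordinates
of equal absolute value have equal sign.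

The following facts are quoted in \cite{source}:
$FS(n,1)=\binom n{\lfloor n/2\rfloor}$;
$FS(n,3)=\binom n{\lfloor n/2\rfloor}$ for $n\ge4$; $FS(n,n)=2^{n-1}$; and for
every even $w$ and every $q\in\mathbb N$ there is $n_0(q,w)$ with
$FS(n,w)<\binom n{\lfloor n/2\rfloor-q}$ for all $n>n_0(q,w)$.

\subsection*{The guess}
For $w=1$ the value $\binom{n}{\lfloor n/2\rfloor}$ comes from
$a=(1,\dots,1,-1,\dots,-1)$ with $\lfloor n/2\rfloor$ entries $-1$. Condition
\eqref{eq:star} forbids the relation $1-1=0$ that makes this work. The cheapest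
relation that remains is $1+1-2=0$. Moreover one coordinate may be $0$, and a
zero coordinate doubles $Z$. So one is led to
\[
a=(0,1^{p},(-2)^{q}),\qquad p+q=n-1,\qquad
Z(a)=2\sum_i\binom qi\binom p{2i},
\]
where exponents denote multiplicities. The nonzero coordinates should sum to
about $0$, so that $0$ is a typical subset sum; thus $p\approx 2q$. Taking
$q=\ell=\lfloor n/3\rfloor$ gives the conjectured value, and it is correct.

\subsection*{Results}

\begin{theorem}\label{thm:main}
Let $n=3\ell+r\ge2$ with $0\le r\le2$. Then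
\[
FS(n,2)=2\sum_{i=0}^{\ell}\binom{\ell}{i}\binom{2\ell+r-1}{2i}.
\]
\end{theorem}

Since a zero coordinate only contributes a factor $2$, the heart of the matter is
the problem for nonzero coordinates. For $k\ge1$ let $M(k)$ be the maximum of
$Z(a)$ over all $a\in(\mathbb R\setminus\{0\})^k$ satisfying \eqref{eq:star}.

\begin{theorem}\label{thm:M}
For $k\ge1$ and $V=\lfloor (k+1)/3\rfloor$ we have
$M(k)=\sum_i\binom Vi\binom{k-V}{2i}$. Moreover $FS(n,2)=2M(n-1)$ for $n\ge2$.
\end{theorem}

\begin{theorem}\label{thm:max}
Up to scaling and permuting coordinates, the normal vectors of the hyperplanes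
attaining $FS(n,2)$ are exactly the following.
\begin{itemize}
\item $n=2$: $(0,1)$.
\item $n=3$: $(0,x,y)$ with $x,y,x+y\neq0$; and $(x,y,z)$ with $x,y,z\ne0$,
 $x+y+z=0$.
\item $n=4$: $(0,x,y,z)$ with $x,y,z\ne0$, $x+y+z=0$; and $(1,1,1,-2)$.
\item $n=3\ell$, $\ell\ge2$: $(0,1^{2\ell-1},(-2)^\ell)$,
 $(0,1^{2\ell},(-2)^{\ell-1})$ and $(1^{2\ell},(-2)^\ell)$.
\item $n=3\ell+1$, $\ell\ge2$: $(0,1^{2\ell},(-2)^\ell)$.
\item $n=3\ell+2$, $\ell\ge1$: $(0,1^{2\ell+1},(-2)^\ell)$.
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:asym}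
$FS(n,2)\sim 2^n/\sqrt{\pi n}$, and hence
$FS(n,2)\big/\binom n{\lfloor n/2\rfloor}\to 1/\sqrt2$ as $n\to\infty$.
\end{corollary}

\subsection*{Plan}
Section~\ref{sec:small} illustrates the upper bound for $k=4$ and $k=5$, where all
ideas are visible; for $k=5$ it takes the comparison of blocks with polynomials
for granted. Section~\ref{sec:rearr} proves the rearrangement
inequality behind this comparison, Section~\ref{sec:blocks} defines the blocks, and
Section~\ref{sec:upper} shows that enough blocks always exist.
Theorems~\ref{thm:main} and~\ref{thm:M} follow in Section~\ref{sec:value}. The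
cases of equality are treated in Section~\ref{sec:max} and the asymptotics in
Section~\ref{sec:asym}.

\section{Two small cases}\label{sec:small}

\subsection*{Four coordinates: one block}
Let $a$ have four nonzero entries and satisfy \eqref{eq:star}. If all absolute
values agree, then so do all signs, and $Z(a)=1$. Otherwise two entries $x,y$ have
different absolute values, and the four sums $0,x,y,x+y$ are distinct. Let $B$ be
a subset of the other two indices. At most one subset $A$ of the
indices of $x,y$ satisfies $\sum_A a_i=-\sum_B a_i$. There are four sets $B$, so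
$Z(a)\le4$. The vector $(1,1,1,-2)$ attains this: its zero-sum sets are the empty
set and the three sets giving $1+1-2$. Thus $M(4)=4$.

Four distinct sums behave like the four equal coefficients of
$1+t+t^2+t^3=(1+t)(1+t^2)$. An arbitrary single entry $x\ne 0$ has the two sums
$0,x$, which behave like $1+t$. So a pair with different absolute values lets us
replace a factor $(1+t)^2$ by $(1+t)(1+t^2)$. Here this replaces $(1+t)^4$ by
$(1+t)^3(1+t^2)$ and lowers the largest coefficient from $6$ to $4$.

\subsection*{Five coordinates: two blocks, long blocks, and closing up}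
We claim that $M(5)=7$, the largest coefficient of
\[
(1+t)^3(1+t^2)^2=1+3t+5t^2+7t^3+7t^4+5t^5+3t^6+t^7 .
\]
The vector $(1,1,1,-2,-2)$ has $1+2\cdot3=7$ zero-sum sets, and so does
$(1,1,1,1,-2)$, with $1+\binom42=7$. The second vector shows a difficulty: its
subset sums are distributed, up to translation, like the coefficients of
\[
(1+t)^4(1+t^2)=1+4t+7t^2+8t^3+7t^4+4t^5+t^6,
\]
so the value taken most often is taken $8$ times. A bound for the largest
multiplicity of \emph{any} subset sum cannot give $7$; one has to use that we ask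
for the value $0$. The remedy is to make $0$ central. Let $s=\sum a_i$. If
$s\ne0$, adjoin the entry $-s$ to get a sequence $c$ with total sum $0$.
Complementation exchanges the zero-sum sets that contain the new index with those
that avoid it, so $Z(c)=2Z(a)$. The target becomes $Z(c)\le14$, the largest
coefficient of
\[
(1+t)^4(1+t^2)^2=1+4t+8t^2+12t^3+14t^4+12t^5+8t^6+4t^7+t^8 .
\]

Here is the argument for $s\ne0$, granting that blocks may be compared with
polynomials (this is what Sections~\ref{sec:rearr} and~\ref{sec:blocks} prove).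
Let $m$ be the largest multiplicity of an absolute value among the six entries
of $c$, and scale so that an absolute value with this multiplicity is $1$.
\begin{itemize}
\item If $m\le2$, order the entries by absolute value and pair the first with the
third, the second with the fourth. The two entries in a pair have different
absolute values, so we get two factors $(1+t)(1+t^2)$, and the remaining two
entries give $(1+t)^2$.
\item If $3\le m\le4$, at least two entries $w_1,w_2$ have absolute value
different from $1$. The pairs $(\pm1,w_1)$ and $(\pm1,w_2)$ serve as blocks.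
\item If $m=5$, there is only one other entry $w$. By \eqref{eq:star} the entries
$\pm1$ that come from $a$ have equal sign, so at most one of the five, namely
$-s$, has the opposite sign. Since $c$ sums to $0$, $|w|\ge 5-2=3$. Now take the
longer block consisting of two entries $\pm1$ and $w$. After sign changes, which
only translate the subset sums, the sums $0,1,2$ and $|w|,|w|+1,|w|+2$ do not
overlap, and their multiplicities $1,2,1,1,2,1$ are those of
$(1+t)(1+t^2)^2=1+t+2t^2+2t^3+t^4+t^5$ in another
order. The other three entries give $(1+t)^3$.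
\item The case $m=6$ cannot occur: six entries $\pm1$, at most one of them of the
minority sign, do not sum to $0$.
\end{itemize}
In each case the comparison polynomial is $(1+t)^4(1+t^2)^2$, so
$2Z(a)=Z(c)\le14$. If $s=0$ the same steps apply to $c=a$ with five entries: for
$m\le 2$ and $m=3$ one finds two pairs, for $m=4$ we have $|w|=4$, and $m=5$ is
impossible. The polynomial is now $(1+t)^3(1+t^2)^2$, so $Z(a)\le7$.

Condition \eqref{eq:star} entered only through the signs in the largest class. It
is needed there: $(1,1,1,-1,-1,-1)$ has sum $0$ and $20>14$ zero-sum sets.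

\section{A rearrangement inequality}\label{sec:rearr}

To combine blocks we must bound the largest value of a convolution when only the
multisets of values of the factors are known. It is convenient to control not
only the largest value but all sums of the largest values, since this is a
property that survives further convolutions.

\subsection*{Sums of largest values}
All functions are nonnegative and finitely supported on $\mathbb R$, and
$(f*h)(x)=\sum_y f(x-y)h(y)$. A function on $\mathbb Z$ is extended by $0$ to
$\mathbb R$. A polynomial $\sum p_jt^j$ is identified with the function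
$j\mapsto p_j$; products of polynomials are then convolutions. For an integer
$p\ge0$ let
\[
F_f(p)=\max\Bigl\{\sum_{x\in A}f(x):A\subset\mathbb R,\ |A|=p\Bigr\},
\]
the sum of the $p$ largest values of $f$. We have $F_f(0)=0$, $F_f(1)=\max f$,
$F_{\lambda f}=\lambda F_f$ for $\lambda\ge0$, and
$F_{f_1+f_2}\le F_{f_1}+F_{f_2}$. The increments $F_f(p+1)-F_f(p)$ are the values
of $f$ in decreasing order; so $F_f$ is \emph{concave} on $\{0,1,2,\dots\}$, that
is, its increments are nonincreasing. Write $f\preceq g$ if $F_f(p)\le F_g(p)$ for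
all $p$. Translating $f$ or $g$ does not change this relation.

\begin{definition}
A nonzero function $g$ on $\mathbb Z$ is \emph{symmetric unimodal} with center
$\gamma\in\frac12\mathbb Z$ if $g(x)=g(2\gamma-x)$ for all $x\in\mathbb Z$ and
$g(x)\ge g(x+1)$ for all integers $x\ge\gamma$. By reflection this means that
$g(x)\ge g(y)$ whenever $x,y\in\mathbb Z$ and $|x-\gamma|\le|y-\gamma|$.
\end{definition}

For $0<\lambda\le \max g$ the level set $\{g\ge\lambda\}$ is then an interval of
consecutive integers with midpoint $\gamma$.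

\begin{lemma}\label{lem:central}
Let $g$ be symmetric unimodal with center $\gamma$, and let $I$ be a set of
$e\ge1$ consecutive integers with midpoint $\delta$, $|\delta-\gamma|\le\frac12$.
Then $\sum_{x\in I}g(x)=F_g(e)$.
\end{lemma}

\begin{proof}
For $x\in I$ we have $|x-\gamma|\le\frac{e-1}2+\frac12=\frac e2$, and for
$y\in\mathbb Z\setminus I$ we have
$|y-\gamma|\ge\frac{e+1}2-\frac12=\frac e2$. Hence $g(x)\ge g(y)$.
\end{proof}

For every $e\ge1$ such an interval exists. In particular the largest value of $g$
is attained at every integer within $\frac12$ of its center.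

\begin{lemma}\label{lem:major}
Let $F$ be concave on $\{0,1,2,\dots\}$, and let $n_1,\dots,n_\mu$ and
$e_1\ge\dots\ge e_\mu$ be nonnegative integers such that
$n_1+\dots+n_j\ge e_1+\dots+e_j$ for all $j\le\mu$, with equality for $j=\mu$. Then
$\sum_{j}F(n_j)\le\sum_{j}F(e_j)$.
\end{lemma}

\begin{proof}
Let $d_j=F(e_j+1)-F(e_j)$. Then $F(n_j)-F(e_j)\le d_j(n_j-e_j)$: if $n_j\ge e_j$,
all increments of $F$ from $e_j$ on are at most $d_j$; if $n_j<e_j$, all
increments below $e_j$ are at least $d_j$. Since the $e_j$ are nonincreasing,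
$d_1\le\dots\le d_\mu$. With $S_j=\sum_{i\le j}(n_i-e_i)$, summation by parts
gives
\[
\sum_{j=1}^{\mu}d_j(n_j-e_j)=d_\mu S_\mu-\sum_{j<\mu}(d_{j+1}-d_j)S_j\le0,
\]
because $S_\mu=0$ and $S_j\ge0$.
\end{proof}

\subsection*{Convolution with the indicator of a set}
We first treat convolution with an indicator function $1_Y$. Summing $f*1_Y$ over
a set $A$ weights each $x$ by the number of representations $x=\alpha-y$ with
$\alpha\in A$, $y\in Y$. If $A$ and $Y$ are intervals of integers, the level sets of
this weight are nested intervals whose lengths decrease by $2$. For other sets of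
the same sizes, the lowest $j$ levels together are at least as large for each $j$,
while the total over all levels is the same; concavity of $F_f$ shows that this
can only lose. Disjoint hooks in a grid
(Figure~\ref{fig:hooks}) prove the statement about the low levels.

\begin{lemma}\label{lem:interval}
Let $f\preceq g$, let $g$ be symmetric unimodal with center $\gamma$, let
$Y\subset\mathbb R$ have $b\ge1$ elements, and let $B=\{0,1,\dots,b-1\}$. Then
$h=g*1_B$ is symmetric unimodal with center $\gamma+\frac{b-1}2$, and
$f*1_Y\preceq h$.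
\end{lemma}

\begin{proof}
\emph{Shape of $h$.} Symmetry about $\gamma+\frac{b-1}2$ follows from that of $g$
and $1_B$. For every integer $x$,
\begin{equation}\label{eq:diff}
h(x)-h(x+1)=g(x-b+1)-g(x+1).
\end{equation}
Let $x\ge\gamma+\frac{b-1}2$.
Then $x-b+1-\gamma\le x+1-\gamma$, and also $\gamma-(x-b+1)\le x+1-\gamma$ because
$2x\ge2\gamma+b-1$. So $x-b+1$ is at most as far from $\gamma$ as $x+1$,
and the difference is nonnegative.

\emph{Upper bound for $f*1_Y$.} Let $A\subset\mathbb R$ with $|A|=p\ge1$, put
$\mu=\min(b,p)$ and $e_j=b+p+1-2j\ge1$ for $1\le j\le\mu$. Let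
$N(x)=\#\{(\alpha,y)\in A\times Y:\alpha-y=x\}$. Then $N(x)\le\mu$. With
$L_j=\{x:N(x)\ge j\}$ and $n_j=|L_j|$,
\begin{equation}\label{eq:layer}
\sum_{x\in A}(f*1_Y)(x)=\sum_xf(x)N(x)=\sum_{j=1}^\mu\sum_{x\in L_j}f(x)
\le\sum_{j=1}^\mu F_f(n_j).
\end{equation}

\emph{Claim:} $n_1+\dots+n_j\ge e_1+\dots+e_j$ for all $j\le\mu$, with equality for
$j=\mu$. Write $A=\{\alpha_1<\dots<\alpha_p\}$ and $-Y=\{\eta_1<\dots<\eta_b\}$,
so that $N(x)$ counts the pairs $(i,q)\in\{1,\dots,p\}\times\{1,\dots,b\}$ with
$\alpha_i+\eta_q=x$. For $j\le\mu$ consider the hook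
\[
H_j=\{(i,j):1\le i\le p+1-j\}\cup\{(p+1-j,q):j\le q\le b\}.
\]
It has $(p+1-j)+(b+1-j)-1=e_j$ points, and along it $\alpha_i+\eta_q$ strictly
increases, so it takes $e_j$ distinct values on $H_j$. The hooks are disjoint: if
$j<j'$, a point of $H_j$ has second coordinate $j$ or first coordinate $p+1-j$,
whereas a point of $H_{j'}$ has second coordinate at least $j'>j$ and first
coordinate at most $p+1-j'<p+1-j$. Hence
\[
n_1+\dots+n_j=\sum_x\min(N(x),j)\ge
\sum_x\#\{i\le j:H_i\text{ attains the value }x\}=e_1+\dots+e_j .
\]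
For $j=\mu$ the left side is $bp$, and the right side is
$\mu(b+p+1)-\mu(\mu+1)=\mu(b+p-\mu)=bp$. This proves the claim.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.75]
\draw[very thick] (1,1)--(5,1)--(5,3);
\draw[very thick,dashed] (1,2)--(4,2)--(4,3);
\draw[very thick,dotted] (1,3)--(3,3);
\foreach \i in {1,...,5} {\foreach \q in {1,2,3} {\fill (\i,\q) circle (2.5pt);}}
\node[left] at (0.7,1) {$H_1$};
\node[left] at (0.7,2) {$H_2$};
\node[left] at (0.7,3) {$H_3$};
\end{tikzpicture}
\caption{The hooks for a set $A$ of $p=5$ and a set $Y$ of $b=3$ elements. The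
point in column $i$ and row $q$ (counted from below) stands for the sum
$\alpha_i+\eta_q$. Sums increase strictly to the right and upward, so each
hook carries distinct sums: $7$, $5$ and $3$ of them.}
\label{fig:hooks}
\end{figure}

By Lemma~\ref{lem:major} with $F=F_f$, and by $f\preceq g$, the right side of
\eqref{eq:layer} is at most $\sum_jF_f(e_j)\le\sum_jF_g(e_j)$. Since $A$ was
arbitrary, $F_{f*1_Y}(p)\le\sum_{j}F_g(e_j)$.

\emph{Intervals attain the bound.} Let $A^*=\{a,a+1,\dots,a+p-1\}$ with
$a\in\mathbb Z$, and compute $\sum_{A^*}g*1_B$ as in \eqref{eq:layer}. Now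
$N(x)=|\{x,\dots,x+b-1\}\cap A^*|$ for $x\in\mathbb Z$, and for $1\le j\le\mu$
\[
L_j=\{a-b+j,\dots,a+p-j\},
\]
an interval of $e_j$ integers with midpoint $a+\frac{p-b}2$, independent of $j$.
Choose $a$ such that this midpoint is within $\frac12$ of $\gamma$. By
Lemma~\ref{lem:central}, $\sum_{A^*}h=\sum_j\sum_{L_j}g=\sum_jF_g(e_j)$. Hence
$F_h(p)\ge\sum_jF_g(e_j)\ge F_{f*1_Y}(p)$.
\end{proof}

\subsection*{Convolution with a general function}
Call nonzero functions $h$ and $h^*$ \emph{equimeasurable} if
$|\{h\ge\lambda\}|=|\{h^*\ge\lambda\}|$ for all $\lambda>0$, that is, if they have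
the same positive values with the same multiplicities.

\begin{proposition}\label{prop:riesz}
Let $f\preceq g$ with $g$ symmetric unimodal, and let $h$ be equimeasurable with a
symmetric unimodal function $h^*$. Then $g*h^*$ is symmetric unimodal, its center
is the sum of the centers of $g$ and $h^*$, and $f*h\preceq g*h^*$.
\end{proposition}

\begin{proof}
Let $v_1<\dots<v_q$ be the common positive values of $h$ and $h^*$, $v_0=0$,
$\lambda_i=v_i-v_{i-1}>0$, $Y_i=\{h\ge v_i\}$ and $Y_i^*=\{h^*\ge v_i\}$. Then
\[
h=\sum_i\lambda_i1_{Y_i},\qquad h^*=\sum_i\lambda_i1_{Y_i^*},\qquad |Y_i|=|Y_i^*|,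
\]
and each $Y_i^*$ is an interval of consecutive integers whose midpoint is the
center of $h^*$. By Lemma~\ref{lem:interval}, after a translation, every
$g*1_{Y_i^*}$ is symmetric unimodal with the same center, the sum of those of $g$
and $h^*$. Hence so is their combination $g*h^*$. For given $p\ge1$, let $I$ be an
interval of $p$ consecutive integers with midpoint within $\frac12$ of this
center. By Lemma~\ref{lem:central}, the sum over $I$ of each of these functions is
its value of $F(p)$. Together with Lemma~\ref{lem:interval} this gives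
\[
F_{f*h}(p)\le\sum_i\lambda_iF_{f*1_{Y_i}}(p)\le\sum_i\lambda_iF_{g*1_{Y_i^*}}(p)
=\sum_{x\in I}(g*h^*)(x)=F_{g*h^*}(p). \qedhere
\]
\end{proof}

\section{Blocks}\label{sec:blocks}

For a sequence $c=(c_1,\dots,c_N)$ let $f_c(x)$ be the number of index sets $I$
with $\sum_{i\in I}c_i=x$. So $f_c$ is the convolution of the functions
$\delta_0+\delta_{c_i}$, where $\delta_x=1_{\{x\}}$, and $Z(c)=f_c(0)$. Changing
the sign of an entry only translates $f_c$. Put
\[
P_{u,v}=(1+t)^u(1+t^2)^v,\qquad C(u,v)=\text{the largest coefficient of }P_{u,v}.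
\]
The coefficients of $(1+t)(1+t^2)^v$ are $\binom vi$ at $t^{2i}$ and $t^{2i+1}$,
$0\le i\le v$, so this polynomial is symmetric unimodal. By
Proposition~\ref{prop:riesz}, applied to factors $1+t$, every $P_{u,v}$ with
$u\ge1$ is symmetric unimodal; its center is $\frac u2+v$. (So is $P_{0,0}=1$.)
Since the coefficients of $(1+t)P_{u,v}$ are sums of two coefficients of $P_{u,v}$,
\begin{equation}\label{eq:double}
C(u+1,v)\le2C(u,v).
\end{equation}

\begin{definition}
A \emph{block of weight $J\ge1$} consists of $J$ nonzero entries of equal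
absolute value $x>0$ and one further entry $y\ne0$ such that $y/x$ is not an
integer of absolute value at most $J$. A sequence $c$ of nonzero entries is
\emph{$V$-feasible} if one can choose disjoint blocks in it whose weights sum to
$V$. Every sequence of nonzero entries is $0$-feasible (no blocks).
\end{definition}

\begin{proposition}\label{prop:feasible}
If a sequence $c$ of $N\ge 1$ nonzero entries is $V$-feasible, then
$f_c\preceq P_{N-V,V}$. In particular $Z(c)\le C(N-V,V)$.
\end{proposition}

\begin{proof}
For a single entry $x\ne0$, $\delta_0+\delta_x$ is equimeasurable with $1+t$. For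
a block of weight $J$ we may change signs and scale to get the entries $1^J$ and
$w=|y|/x>0$. The number $\binom Ji$ of subsets occurs at $i$ and again at $w+i$,
$0\le i\le J$. The sets $\{0,\dots,J\}$ and $w+\{0,\dots,J\}$ are disjoint because
$w$ is not an integer in $\{1,\dots,J\}$. So the distribution is equimeasurable
with $(1+t)(1+t^2)^J$, which is symmetric unimodal.

Suppose there are $\beta$ blocks. They use $V+\beta$ entries. Now $f_c$ is the
convolution of the distributions of the blocks and of the $N-V-\beta$ unused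
entries. Start from $\delta_0\preceq\delta_0$ and apply
Proposition~\ref{prop:riesz} once for
each factor. The product of the comparison polynomials is
$(1+t)^{\beta}(1+t^2)^V(1+t)^{N-V-\beta}=P_{N-V,V}$. Finally,
$Z(c)=f_c(0)\le F_{f_c}(1)\le F_{P_{N-V,V}}(1)=C(N-V,V)$.
\end{proof}

We want $V$ as large as can be guaranteed, because trading a factor $1+t$ for
$1+t^2$ does not increase the largest coefficient as long as another factor $1+t$
remains: for $u\ge2$ the polynomial $g=P_{u-1,v}$ is symmetric unimodal, so
$C(u-1,v+1)=\max_x(g(x)+g(x-2))\le F_g(2)=C(u,v)$ by Lemma~\ref{lem:central}.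
(Lemma~\ref{lem:trade} gives a strict version.)

The next lemma says when blocks can be found. Given a sequence $c$ of $N$
nonzero entries, let $m$ be the largest multiplicity of an absolute value in $c$.
Fix an absolute value with this multiplicity (any one, in case of ties), and scale
it to $1$. The $m$ entries $\pm1$ form the \emph{main class}, and
$w_1,\dots,w_K$, $K=N-m$, are the remaining entries; $|w_i|\notin\{0,1\}$.

\begin{lemma}\label{lem:exist}
Let $V\ge1$ and let $c$ have $N\ge2V$ nonzero entries. Then $c$ is $V$-feasible in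
each of the following cases:
\begin{enumerate}
\item[(i)] $m\le V$;
\item[(ii)] $m\ge V$ and $K\ge V$;
\item[(iii)] $m\ge V$, $K\le V$, and some $w_i$ is not an integer or
 $\sum_i(|w_i|-1)\ge V$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Order the entries so that $|c_1|\le\dots\le|c_N|$ and pair $c_i$ with
$c_{i+V}$ for $1\le i\le V$. If $|c_i|=|c_{i+V}|$, then the $V+1$ entries
$c_i,\dots,c_{i+V}$ would have the same absolute value, contrary to $m\le V$. So
these are $V$ disjoint blocks of weight $1$.

(ii) Take $V$ disjoint pairs consisting of an entry $\pm1$ and some $w_i$; they are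
blocks of weight $1$.

(iii) The last condition forces $K\ge1$, since $V\ge1$. Use every $w_i$ in a block
with $J_i\ge1$ entries $\pm1$. This is a block if $w_i\notin\mathbb Z$, or if
$w_i\in\mathbb Z$ and $J_i\le|w_i|-1$; the latter number is at least $1$ since an
integer $w_i$ has $|w_i|\ge2$. We need $\sum J_i=V$, and there are $m\ge V$
entries $\pm1$ available. If some $w_i\notin\mathbb Z$, give all other blocks
weight $1$ and this one weight $V-(K-1)\ge1$. If all $w_i$ are integers, start
with all $J_i=1$, total $K\le V$, and increase the $J_i$ one step at a time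
within the bounds $|w_i|-1$, whose total is at least $V$.
\end{proof}

\section{The upper bound}\label{sec:upper}

Let $a$ have $k$ nonzero entries with sum $s$. Define its \emph{closure}
\begin{equation}\label{eq:closure}
c=a,\ N=k\quad\text{if }s=0;\qquad\qquad c=(-s,a),\ N=k+1\quad\text{if }s\ne0 .
\end{equation}
Then $c$ has $N$ nonzero entries and sum $0$. If $s\neq0$, complementation
exchanges the zero-sum sets of $c$ containing the new index with those avoiding it,
so $Z(c)=2Z(a)$.

By Lemma~\ref{lem:exist}, the only obstruction to finding blocks is a large main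
class together with few other entries, all of them small integers. In the closure
this cannot happen: by \eqref{eq:star} the main class has a large sum in absolute
value, and the other entries have to balance it.

\begin{proposition}\label{prop:upper}
Let $a\in(\mathbb R\setminus\{0\})^k$, $k\ge1$, satisfy \eqref{eq:star}, let $c,N$
be as in \eqref{eq:closure}, and let $V\ge0$ be an integer with $3V\le k+1$. Then
$Z(c)\le C(N-V,V)$. Consequently $Z(a)\le C(k-V,V)$, and if $s\ne0$, then
$2Z(a)\le C(k+1-V,V)$.
\end{proposition}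

\begin{proof}
The consequences: for $s=0$ the bound on $Z(c)$ is the assertion, and for $s\ne0$
it reads $2Z(a)\le C(k+1-V,V)$, which is at most $2C(k-V,V)$ by \eqref{eq:double}.

By Proposition~\ref{prop:feasible} it suffices that $c$ is $V$-feasible. This
is trivial for $V=0$. Let $V\ge1$; then $N\ge3V-1\ge2V$, so Lemma~\ref{lem:exist} is
available. If (i) or (ii) holds, we are done. Otherwise $m\ge V+1\ge2$ and
$K\le V-1$. If some $w_i\notin\mathbb Z$, then (iii) holds. Suppose finally that all
$w_i$ are integers. By \eqref{eq:star} the main-class entries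
belonging to $a$ have equal sign. Hence the main class has a sum of absolute
value $m$ if $s=0$, and at least $m-2$ if $s\ne0$, since only the entry $-s$ can
have the opposite sign. As $c$ has sum $0$, this absolute value equals
$|\sum w_i|\le\sum|w_i|$. With $m=N-K$ we get:
\begin{itemize}
\item for $s=0$:
$\sum(|w_i|-1)\ge m-K=N-2K\ge N-2V+2\ge V+1$, since $N=k\ge3V-1$;
\item for $s\ne0$: $\sum(|w_i|-1)\ge m-2-K=N-2K-2\ge N-2V\ge V$, since
$N=k+1\ge3V$.
\end{itemize}
So (iii) holds. (In particular $K=0$ cannot occur here, since then the sums on the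
left would be $0$.)
\end{proof}

The hypothesis $3V\le k+1$ cannot simply be dropped: for $k=7$ and $V=3$ it just
fails, and so does the conclusion. Indeed $(1^5,(-2)^2)$ has
$1+2\binom52+\binom54=26$ zero-sum sets, while
$(1+t+t^2+t^3)^3$ has central coefficients $12,12$, whence $C(4,3)=24$.

\section{The value of $FS(n,2)$}\label{sec:value}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:M}]
Let $k\ge1$ and $V=\lfloor(k+1)/3\rfloor$, so that $k=3V+\varepsilon$ with
$\varepsilon\in\{-1,0,1\}$. By Proposition~\ref{prop:upper},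
$M(k)\le C(k-V,V)$. Here $k-V=2V+\varepsilon\ge1$ (for $V=0$ we have
$\varepsilon=1$), so $P_{k-V,V}$ is symmetric unimodal with center
$\frac{k-V}2+V=2V+\frac\varepsilon2$. By Lemma~\ref{lem:central} its largest
coefficient occurs at $t^{2V}$, and therefore
\begin{equation}\label{eq:C}
C(k-V,V)=\sum_j\binom Vj\binom{k-V}{2V-2j}=\sum_i\binom Vi\binom{k-V}{2i}
=Z\bigl(1^{k-V},(-2)^V\bigr).
\end{equation}
In the last equality, a zero-sum set consists of $i$ entries $-2$ and $2i$ entries
$1$. The vector $(1^{k-V},(-2)^V)$ satisfies \eqref{eq:star}, so $M(k)=C(k-V,V)$.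

Let $n=3\ell+r\ge2$. A normal vector satisfying \eqref{eq:star} has at most one
zero coordinate, and a zero coordinate doubles $Z$. So
$FS(n,2)=\max(2M(n-1),M(n))$. By the first part with $k=n-1$, where
$V=\lfloor n/3\rfloor=\ell$, we have $M(n-1)=C(n-1-\ell,\ell)$. Proposition
\ref{prop:upper} with $k=n$ and $V=\ell$ (allowed since $3\ell\le n+1$) and
\eqref{eq:double} give
\[
M(n)\le C(n-\ell,\ell)\le2C(n-1-\ell,\ell)=2M(n-1).
\]
Hence $FS(n,2)=2M(n-1)$, and by \eqref{eq:C} with $k-V=n-1-\ell=2\ell+r-1$ this is
$2\sum_i\binom\ell i\binom{2\ell+r-1}{2i}$. It is attained by the normal vector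
$(0,1^{2\ell+r-1},(-2)^\ell)$.
\end{proof}

\begin{remark}
For $n\ge2$ the maximum does not increase if $S$ is allowed to be any proper
subspace $U$ of $\mathbb R^n$ avoiding $E(n,2)$. Let $e_1,\dots,e_n$ be the
standard basis. For $i\ne j$ we have $e_i+e_j\notin U$, so $U^\perp$ is not
contained in $\{a:a_i+a_j=0\}$. A real vector space is not a finite union of proper
subspaces, so some $a\in U^\perp$ satisfies \eqref{eq:star}. Such an $a$ is
nonzero, since $n\ge2$, and $U\subseteq a^\perp$.
\end{remark}

\section{The extremal hyperplanes}\label{sec:max}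

The bound $Z(c)\le C(N-V,V)$ used only $V$-feasibility. If $c$ were even
$(V+1)$-feasible, the bound would improve to $C(N-V-1,V+1)$. We show that this is
almost always \emph{strictly} smaller; so an extremal $c$ violates all
conditions of Lemma~\ref{lem:exist} for $V+1$, which nearly determines it.

\subsection*{Strict unimodality}
Call a symmetric unimodal function $g$ with center $\gamma$ \emph{strict} if
$g(x)>g(x+1)$ for all integers $x\ge\gamma$ in its support. By
reflection, this means $g(x)>g(y)$ whenever $x,y\in\mathbb Z$, $x$ is in the support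
and $|x-\gamma|<|y-\gamma|$.

\begin{lemma}\label{lem:strict}
If $u\ge v\ge0$ and $(u,v)\notin\{(1,1),(2,1)\}$, then $P_{u,v}$ is strict.
\end{lemma}

The exclusions are necessary: $P_{1,1}$ and $P_{2,1}$ have coefficients
$1,1,1,1$ and $1,2,2,2,1$. Where these polynomials would occur below (only for small
$k$ and $n$), we argue directly.

\begin{proof}
\emph{Inductive step.} Let $g$ be a strict polynomial with nonzero constant term
and degree $d$; its support is $\{0,\dots,d\}$ and its center is
$\gamma=d/2$. Let $b\in\{2,4\}$, where $d\ge3$ if $b=4$. We show that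
$h=g\cdot(1+t+\dots+t^{b-1})$ is strict. By Lemma~\ref{lem:interval} it is
symmetric unimodal with center $\gamma+\frac{b-1}2$. Let
$x\ge\gamma+\frac{b-1}2$ be an integer in its support, so $x\le d+b-1$. By
\eqref{eq:diff}, $h(x)-h(x+1)=g(x-b+1)-g(x+1)$. First, $x-b+1$ is in the support of
$g$: clearly $x-b+1\le d$, and $x-b+1\ge\gamma-\frac{b-1}2$. If $d\ge b-1$, the
last number is at least $\gamma-\frac d2=0$. Otherwise $b=2$ and $d=0$, so
$x-1\ge-\frac12$, that is, $x-1\ge0$. Second, $x-b+1$ is strictly closer to
$\gamma$ than $x+1$, since $x-b+1-\gamma<x+1-\gamma$, and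
$\gamma-(x-b+1)<x+1-\gamma$ because $2x>2\gamma+b-2$. Hence $g(x-b+1)>g(x+1)$.

\emph{Starting points.} The polynomials $1$, $P_{3,1}$ with coefficients
$1,3,4,4,3,1$, and $P_{2,2}=(1+t+t^2+t^3)^2$ with coefficients $1,2,3,4,3,2,1$ are
strict. For $v=0$, multiply $1$ by factors $1+t$. For $v=1$ we have $u\ge3$;
multiply $P_{3,1}$ by factors $1+t$. For $v\ge2$, multiply $P_{2,2}$ by $v-2$
factors $1+t+t^2+t^3=(1+t)(1+t^2)$, the degree always being at least $6$, and by
$u-v$ factors $1+t$.
\end{proof}

\begin{lemma}\label{lem:trade}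
If $g=P_{u-1,v}$ with $u-1\ge v$ is strict and of degree at least $1$, then
$C(u-1,v+1)<C(u,v)$.
\end{lemma}

\begin{proof}
Let $\gamma$ be the center of $g$. By Lemma~\ref{lem:central},
$C(u,v)=\max_x(g(x)+g(x-1))=F_g(2)$, while
$C(u-1,v+1)=\max_x(g(x)+g(x-2))$. Given $x\in\mathbb Z$, let $y$ be one of $x,x-2$
with the larger distance from $\gamma$ (any one if the distances agree) and $y'$
the other. The midpoint satisfies $|x-1-\gamma|<|y-\gamma|$. If $g(x-1)>0$,
strictness gives $g(x)+g(x-2)<g(x-1)+g(y')\le F_g(2)$. If $g(x-1)=0$, then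
$g(y)=0$, and $g(x)+g(x-2)=g(y')\le\max g<F_g(2)$, since $g$ has at least two
positive coefficients.
\end{proof}

\begin{lemma}\label{lem:rigid}
Let $V\ge1$, let $c$ have $N\ge2V+2$ nonzero entries, and suppose that
$P_{N-V-1,V}$ is strict and $Z(c)\ge C(N-V,V)$. Then, with $m,K,w_i$ as before
Lemma~\ref{lem:exist},
\[
m\ge V+2,\qquad K\le V,\qquad\text{all }w_i\in\mathbb Z,\qquad
\sum_i|w_i|\le V+K .
\]
\end{lemma}

\begin{proof}
If $c$ were $(V+1)$-feasible, Proposition~\ref{prop:feasible} and
Lemma~\ref{lem:trade} with $u=N-V$, $v=V$ would give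
$Z(c)\le C(N-V-1,V+1)<C(N-V,V)$. So $c$ is not $(V+1)$-feasible, and since
$N\ge2(V+1)$, all three conditions of Lemma~\ref{lem:exist} fail for $V+1$.
Failure of (i) gives $m\ge V+2$. Then failure of (ii) gives $K\le V$. Then failure
of (iii) says that all $w_i$ are integers and $\sum(|w_i|-1)\le V$.
\end{proof}

\subsection*{The maximizers of $M(k)$}
Let $a\in(\mathbb R\setminus\{0\})^k$ satisfy \eqref{eq:star} and attain
$M(k)=C(k-V,V)$, $V=\lfloor(k+1)/3\rfloor$. Let $s=\sum a_i$ and let $c,N$ be its
closure \eqref{eq:closure}. Then $Z(c)\ge C(N-V,V)$: for $s=0$ this is an equality,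
and for $s\ne0$ we have
$Z(c)=2M(k)=2C(k-V,V)\ge C(k+1-V,V)$ by \eqref{eq:double}.

Suppose that Lemma~\ref{lem:rigid} applies to $c$ with this $V$, and scale $a$ and
$c$ so that the main class consists of entries $\pm1$. Then
$m\ge V+2\ge3$, and by \eqref{eq:star} all main-class entries have the same sign,
except possibly the entry $-s$. Replacing $a$ by $-a$ if necessary, we may assume
that the majority sign is $+$. Put $\tau=1$ if $s\ne0$ and the
entry $-s$ equals $-1$, and $\tau=0$ otherwise, so that $\tau=0$ means that the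
whole main class consists of ones. The main class has sum $m-2\tau$, so
\begin{equation}\label{eq:wsum}
\sum_iw_i=-(m-2\tau)=-(N-K-2\tau).
\end{equation}
With Lemma~\ref{lem:rigid}, $N-K-2\tau\le\sum|w_i|\le V+K$, and hence
\begin{equation}\label{eq:K}
N-V-2\tau\le2K\le2V .
\end{equation}
The $w_i$ are integers with $|w_i|\ge2$; so if $K=V$, then
$\sum|w_i|\le2V$ forces equality throughout:
\begin{equation}\label{eq:two}
K=V\ \Longrightarrow\ |w_i|=2\text{ for all }i .
\end{equation}
If $s=0$ or $\tau=1$, all $w_i$ are entries of $a$, so that by \eqref{eq:star}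
those with equal absolute value have equal sign. We go through the values of $k$.

\medskip\noindent\textbf{$k=1,2,3$.} For $k=1,2$ we have $M(k)=1$, so every
admissible $a$ is a maximizer. For $k=3$, $M(3)=C(2,1)=2$. No set of size $1$ or
$2$ has sum $0$, so the maximizers are exactly the triples of nonzero reals with
sum $0$; these satisfy \eqref{eq:star}, since the sum of two entries is minus
the third.

\medskip\noindent\textbf{$k=3\ell$, $\ell\ge2$.} Here $V=\ell$ and
$M(k)=C(2\ell,\ell)$. Suppose $s\ne0$. By Proposition~\ref{prop:upper},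
$2Z(a)\le C(2\ell+1,\ell)=\max_x(g(x)+g(x-1))$ with $g=P_{2\ell,\ell}$. This $g$ is
strict with integer center $2\ell$, so its maximum $C(2\ell,\ell)$ is attained only
once, and
\begin{equation}\label{eq:less}
C(2\ell+1,\ell)<2C(2\ell,\ell)\qquad(\ell\ge2).
\end{equation}
Thus $Z(a)<M(k)$, a contradiction. So $s=0$ and $\tau=0$. Lemma~\ref{lem:rigid}
applies with $N=3\ell\ge 2\ell+2$, since $P_{2\ell-1,\ell}$ is strict. By
\eqref{eq:K}, $K=\ell$; by \eqref{eq:two} all $|w_i|=2$; and by \eqref{eq:wsum}
$\sum w_i=-2\ell$, so all $w_i=-2$. Thus $a=(1^{2\ell},(-2)^\ell)$, which is a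
maximizer by \eqref{eq:C}, and it is the only one.

\medskip\noindent\textbf{$k=3\ell-1$, $\ell\ge2$.} Here $V=\ell$ and
$M(k)=C(2\ell-1,\ell)$. The center of $P_{2\ell-1,\ell}$ is the half-integer
$2\ell-\frac12$, so its two central coefficients are equal and largest, and
\begin{equation}\label{eq:half}
C(2\ell,\ell)=2C(2\ell-1,\ell)\qquad(\ell\ge1).
\end{equation}

\emph{Case $s\ne0$.} Then $N=3\ell\ge2\ell+2$, $Z(c)=2M(k)=C(2\ell,\ell)$, and
Lemma~\ref{lem:rigid} applies because $P_{2\ell-1,\ell}$ is strict.

If $\tau=0$, we get $K=\ell$ from \eqref{eq:K}, and as before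
$c=(1^{2\ell},(-2)^\ell)$. Deleting the entry $-s$, which may be a $1$ or a $-2$,
gives
\[
a=(1^{2\ell-1},(-2)^\ell)\qquad\text{or}\qquad a=(1^{2\ell},(-2)^{\ell-1}).
\]
Conversely, both satisfy \eqref{eq:star}, have nonzero sum and closure $c$, so
$Z(a)=\frac12Z(c)=\frac12C(2\ell,\ell)=M(k)$ by \eqref{eq:C} and \eqref{eq:half}.

If $\tau=1$, \eqref{eq:K} gives $2\ell-2\le2K\le2\ell$. For $K=\ell$, all $|w_i|=2$
by \eqref{eq:two}, and they have equal sign, so $|\sum w_i|=2\ell$; but
\eqref{eq:wsum} says $|\sum w_i|=2\ell-2$, a contradiction. For $K=\ell-1$,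
\eqref{eq:wsum} and Lemma~\ref{lem:rigid} give
$2\ell-1=|\sum w_i|\le\sum|w_i|\le2\ell-1$. So all $w_i$ are negative, and since
$\ell-1$ integers $|w_i|\ge2$ with sum $2\ell-1$ are $\ell-2$ twos and one three,
\[
c=(1^{2\ell},-1,(-2)^{\ell-2},-3).
\]
This sequence narrowly misses. Flip the signs of its negative entries, whose total
is $-2\ell$; then $Z(c)$ is the coefficient of $t^{2\ell}$ in
$g\cdot(1+t)(1+t^3)$, where $g=P_{2\ell,\ell-2}$ is strict with center $2\ell-2$. Let
$\gamma_i=g(2\ell-2\pm i)$. Since $(1+t)(1+t^3)=1+t+t^3+t^4$, we get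
$Z(c)=2\gamma_1+2\gamma_2$. On the other hand, the coefficient of $t^{2\ell}$ in
$P_{2\ell,\ell}=g\cdot(1+2t^2+t^4)$ is $2\gamma_0+2\gamma_2$, and
$\gamma_0>\gamma_1$. Hence $Z(c)<C(2\ell,\ell)$, a contradiction.

\emph{Case $s=0$.} Then $Z(a)$ is even by complementation. If $\ell=2$, this
contradicts $M(5)=1+2\binom32=7$. If $\ell\ge3$, Lemma~\ref{lem:rigid} applies with
$N=3\ell-1\ge2\ell+2$, since $P_{2\ell-2,\ell}$ is strict. By \eqref{eq:K},
$2\ell-1\le2K\le2\ell$, so $K=\ell$ and all $|w_i|=2$. They have equal sign, so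
$|\sum w_i|=2\ell$, whereas \eqref{eq:wsum} gives $|\sum w_i|=2\ell-1$, a
contradiction.

So the maximizers are exactly $(1^{2\ell-1},(-2)^\ell)$ and
$(1^{2\ell},(-2)^{\ell-1})$.

\medskip\noindent\textbf{$k=3\ell+1$, $\ell\ge1$.} Here $V=\ell$ and
$M(k)=C(2\ell+1,\ell)$.

\emph{Case $s\ne0$.} Lemma~\ref{lem:rigid} applies with $N=3\ell+2$, since
$P_{2\ell+1,\ell}$ is strict. If $\tau=0$, \eqref{eq:K} reads
$2\ell+2\le2K\le2\ell$, which is impossible. So $\tau=1$, \eqref{eq:K} gives
$K=\ell$, all $|w_i|=2$ by \eqref{eq:two}, and $\sum w_i=-2\ell$ by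
\eqref{eq:wsum}. Hence all $w_i=-2$ and $c=(1^{2\ell+1},-1,(-2)^\ell)$ with
$-s=-1$, so $a=(1^{2\ell+1},(-2)^\ell)$. This is a maximizer by \eqref{eq:C}.

\emph{Case $s=0$.} If $\ell\ge2$, Lemma~\ref{lem:rigid} applies with $N=3\ell+1$,
since $P_{2\ell,\ell}$ is strict, and \eqref{eq:K} gives
$2\ell+1\le2K\le2\ell$, a contradiction. If $\ell=1$, then $k=4$; zero-sum sets of
sizes $1$ and $2$ do not exist, nor, by complementation, of size $3$, so
$Z(a)=2<4=M(4)$, a contradiction.

So the unique maximizer is $(1^{2\ell+1},(-2)^\ell)$.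

\subsection*{Proof of Theorem~\ref{thm:max}}
By Theorem~\ref{thm:M}, $FS(n,2)=2M(n-1)$. The extremal normal vectors with a zero
coordinate are $(0,a')$ with $a'$ a maximizer of $M(n-1)$. Extremal normal vectors
without a zero coordinate exist exactly when $M(n)=2M(n-1)$, and then they are the
maximizers of $M(n)$. It remains to decide when this equality holds.
\begin{itemize}
\item $n=3\ell$, $\ell\ge1$: $M(n)=C(2\ell,\ell)=2C(2\ell-1,\ell)=2M(n-1)$ by
\eqref{eq:half}.
\item $n=3\ell+1$, $\ell\ge2$: $M(n)=C(2\ell+1,\ell)<2C(2\ell,\ell)=2M(n-1)$ by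
\eqref{eq:less}.
\item $n=4$: $M(4)=4=2M(3)$.
\item $n=3\ell+2$, $\ell\ge0$: Lemma~\ref{lem:trade}, applied to the strict
polynomial $P_{2\ell+1,\ell}$, and \eqref{eq:double} give
\[
M(n)=C(2\ell+1,\ell+1)<C(2\ell+2,\ell)\le2C(2\ell+1,\ell)=2M(n-1).
\]
\end{itemize}
Combined with the lists of maximizers of $M(k)$ this is Theorem~\ref{thm:max}.
\qed

\section{Asymptotics}\label{sec:asym}

\begin{proof}[Proof of Corollary~\ref{cor:asym}]
Put $u=2\ell+r-1$, $v=\ell$ and $\delta=\frac{1-r}2$. By Section~\ref{sec:value},
$FS(n,2)$ is twice the coefficient of $t^{2\ell}$ in $P_{u,v}$. Since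
$1+e^{i\theta}=2\cos(\theta/2)\,e^{i\theta/2}$,
$1+e^{2i\theta}=2\cos(\theta)\,e^{i\theta}$, $u+v=n-1$ and
$\frac u2+v-2\ell=-\delta$, we have
\[
P_{u,v}(e^{i\theta})e^{-2i\ell\theta}
=2^{n-1}\cos^u(\theta/2)\cos^v(\theta)\,e^{-i\delta\theta}.
\]
Integrating over $[-\pi,\pi]$ and substituting $\theta=x/\sqrt n$ gives
\[
\frac{FS(n,2)}{2^n}=\frac1{2\pi\sqrt n}\int_{-\pi\sqrt n}^{\pi\sqrt n}
\cos^u\Bigl(\frac x{2\sqrt n}\Bigr)\cos^v\Bigl(\frac x{\sqrt n}\Bigr)
e^{-i\delta x/\sqrt n}\,dx .
\]
As $u/n\to\frac23$ and $v/n\to\frac13$, the integrand converges pointwise to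
$e^{-x^2/12}e^{-x^2/6}=e^{-x^2/4}$. On $[-\frac\pi2,\frac\pi2]$ we have
$0\le\cos y\le e^{-y^2/2}$, and $u\ge n/2$ as soon as $\ell+r\ge2$, in particular
for $n\ge6$. So the integrand is bounded in absolute value by
$e^{-ux^2/(8n)}\le e^{-x^2/16}$. By dominated convergence the integral tends to
$\int_{-\infty}^{\infty}e^{-x^2/4}\,dx=2\sqrt\pi$, and
\[
\frac{FS(n,2)}{2^n}\sim\frac{2\sqrt\pi}{2\pi\sqrt n}=\frac1{\sqrt{\pi n}} .
\]
The second statement follows from
$\binom n{\lfloor n/2\rfloor}\sim2^n\sqrt{2/(\pi n)}$.
\end{proof}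

For fixed $q$ the ratio of $\binom n{\lfloor n/2\rfloor-q}$ to
$\binom n{\lfloor n/2\rfloor}$ tends to $1$. Since $1/\sqrt2<1$, the corollary
recovers, for $w=2$, the inequality for even $w$ quoted in the introduction.

\begin{thebibliography}{9}
\bibitem{source} \emph{Extremal Problems Under Dimension Constraints},
\url{http://www.mathematik.uni-bielefeld.de/ahlswede/homepage/public/172.pdf}.
\end{thebibliography}

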